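# One traveling line: why the number of reduced factorizations is not a concise function

## 1. A line traveling through the gaps of an arrangement

Write a permutation $\sigma\in S_n$ as the arrangement $\sigma(1)\,\sigma(2)\cdots\sigma(n)$ and call its entries *lines*. Right multiplication by the adjacent transposition $s_i=(i,i+1)$ swaps the entries in positions $i$ and $i+1$. So a factorization of $\sigma$ into adjacent transpositions is a way to get from $\mathrm{id}=1\,2\cdots n$ to $\sigma$ by swaps of neighbors. (With the other composition convention $\sigma$ is replaced by $\sigma^{-1}$. This does not matter, because reversing words gives $\operatorname{red}(\sigma)=\operatorname{red}(\sigma^{-1})$ below.)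

Let $\mathrm{Inv}(\sigma)$ be the set of pairs of lines $x<y$ with $y$ left of $x$, and let $\ell(\sigma)=|\mathrm{Inv}(\sigma)|$. A swap of neighbors changes the number of inversions by exactly one, and sorting shows that $\ell(\sigma)$ swaps suffice. Hence the shortest factorizations, called *reduced factorizations* or *reduced words*, have length $\ell(\sigma)$, and they are exactly those in which each swap creates a new inversion. Let $\operatorname{red}(\sigma)$ be their number.

**Definition (chain).** A chain from $\tau$ to $\sigma$ is a sequence of arrangements from $\tau$ to $\sigma$ in which each step swaps two adjacent lines and creates a new inversion. Reduced words of $\sigma$ are the chains from $\mathrm{id}$ to $\sigma$; we call these the chains for $\sigma$.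

Inversions are only created along a chain. So every arrangement $\omega$ in a chain ending at $\sigma$ has $\mathrm{Inv}(\omega)\subseteq\mathrm{Inv}(\sigma)$, and in a chain for $\sigma$ each pair of $\mathrm{Inv}(\sigma)$ is swapped exactly once, and no other pair is ever swapped.

Here is the construction on which everything turns: single out one line and watch it travel.

**Definition (marked line, gap).** Let $A$ be a line of $\sigma\in S_n$. Let $\sigma'\in S_{n-1}$ be $\sigma$ with $A$ deleted, the remaining lines being renamed $1,\dots,n-1$ in order. The *gap* of $A$ in an arrangement is the number of lines to its left. Let $a=A-1$ be the gap of $A$ in $\mathrm{id}$ and $z=\sigma^{-1}(A)-1$ its gap in $\sigma$. We write $\sigma=[\sigma';a,z]$.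

The data $\sigma',a,z$ determine $\sigma$. For instance $2\,1\,5\,3\,4$ with $A=5$ is $[2134;4,2]$. Taking the inverse transposes the permutation matrix, so $\sigma^{-1}=[\sigma'^{-1};z,a]$; in the example, $2\,1\,4\,5\,3=[2134;2,4]$ with marked line $3$.

**Lemma 1 (words and gap paths).** Let $\sigma=[\sigma';a,z]\in S_n$, and let $d$ be the number of lines inverted with $A$. Reduced words of $\sigma$ correspond bijectively to pairs consisting of a *gap path* $k_0=a,k_1,\dots,k_d=z$ with steps $\pm1$ in $\{0,\dots,n-1\}$, and words $W_0,\dots,W_d$ in the letters $s_1,\dots,s_{n-2}$ such that $W_j$ does not contain $s_{k_j}$ and $W_0W_1\cdots W_d$ is a reduced word of $\sigma'$.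

**Proof.** A chain for $\sigma$ contains exactly $d$ steps that move $A$, each changing the gap by $\pm1$. Every other step swaps two lines different from $A$. Delete $A$ from all arrangements: such a step becomes a letter $s_i$ acting on the deleted positions $i,i+1$, and the result is a chain for $\sigma'$. The letter $s_i$ is possible exactly when $A$ does not stand between the deleted positions $i$ and $i+1$, that is, when the gap is not $i$. Let $W_j$ be the word of letters performed while $A$ has made exactly $j$ moves. This gives a pair as described, and the pair determines the word.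

Conversely, a pair as described can be performed from $\mathrm{id}$. It ends with the other lines in the order $\sigma'$ and $A$ in gap $z$, that is, at $\sigma$. It uses $d+\ell(\sigma')=\ell(\sigma)$ swaps, so the word is reduced. $\square$

**Example 1.** Let $\sigma=(2,1,n,3,\dots,n-1)$ with $A=n$, so $\sigma=[s_1;n-1,2]$ and $d=n-3$. The gap path must be $n-1,n-2,\dots,2$, and the single letter $s_1$ may be performed at any of these $n-2$ gaps, since none of them is $1$. So $\operatorname{red}(\sigma)=n-2$ for $n\ge3$.

**Example 2.** For $k\ge2$ let $\sigma=(3,2,4,5,\dots,k+1,1)\in S_{k+1}$ with $A=1$. Then $\sigma=[s_1;0,k]$ with $s_1\in S_k$, and $d=k$, so the gap path is $0,1,\dots,k$. The letter $s_1$ may be performed at every gap except $1$, so $\operatorname{red}(\sigma)=k$.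

What is this for? We want to know which numbers are values of $\operatorname{red}$ on *small* symmetric groups. We shall see that a permutation with few reduced words consists of one traveling line $A$, a small core inside $\sigma'$, and many idle lines whose only role is to be crossed by $A$. The key fact is that $\operatorname{red}(\sigma)$ does not depend on how these idle lines are distributed among the pieces of the core; it depends only on how many there are. That leaves very few possible values.

## 2. Conciseness of $\operatorname{red}$ and the size of the smallest witness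

Suppose a number $k$ is the value of some counting function. Must it be the value on some object whose size is polynomial in the number of digits of $k$?

**Definition (concise).** Let $X=\bigcup_nX_n$ be a set of combinatorial objects, $X_n$ being those of size $n$, let $f:X\to\mathbb N$, and let $\mathcal T_f=\{f(x):x\in X\}$. The function $f$ is concise if there are constants $C,c>0$ such that for every $k\in\mathcal T_f$ with $k\ge2$ there are $n$ and $x\in X_n$ with $f(x)=k$ and $n<C(\log k)^c$. (The value $k=1$ is excluded because $\log1=0$.)

For a quick illustration, let $X_n$ be the set of binary words of length $n$ and let $f$ read a word as a binary number. Every $k\ge 2$ is the value of a word of length $\lfloor\log_2k\rfloor+1$, so $f$ is concise. If instead $X_n$ has one element, with value $n$, then $k$ is attained only at size $k$, and $f$ is not concise.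

The conjecture under study, from "Combinatorics and computational complexity of counting coincidences" (https://www.math.ucla.edu/~pak/lectures/Slides/CMU--Coincidences--talk--short.pdf), says that $\operatorname{red}$, with $X_n=S_n$, is concise. It is false. Put
$$n(k)=\min\{n:\ \operatorname{red}(\sigma)=k\text{ for some }\sigma\in S_n\}\qquad(k\ge1),$$
which is defined for all $k\ge1$ by Example 1.

**Theorem 2.** There are constants $C_0,K_0$ such that, with $\eta(K)=C_0\,\dfrac{\log\log\log K}{\log\log K}\to0$, for all $K\ge K_0$:

(a) For every integer $N\ge1$: $\#\{2\le k\le K:\ n(k)\le N\}\le(N+1)K^{\eta(K)}$.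

(b) $n(k)\le k+1$ for all $k\ge2$, and $\sqrt{2K}-4\le\#\{2\le k\le K:\ n(k)\ne k+1\}\le K^{1/2+\eta(K)}$.

So for all but $K^{1/2+o(1)}$ of the integers $2\le k\le K$ the smallest possible $n$ is exactly $k+1$, and the exponent $1/2$ cannot be lowered.

**Corollary 3.** The function $\operatorname{red}$ is not concise. Moreover, for any $C,c>0$ only $K^{o(1)}$ of the integers $k\le K$ satisfy $n(k)<C(\log k)^c$.

**Proof from Theorem 2.** Every $k\in\{2,\dots,K\}$ with $n(k)<C(\log k)^c$ has $n(k)\le N:=\lceil C(\log K)^c\rceil$. By (a) there are at most $(N+1)K^{\eta(K)}=K^{o(1)}$ such $k$, which is the second claim. If $\operatorname{red}$ were concise with constants $C,c$, all $K-1$ integers $2,\dots,K$ would be counted, so $K-1\le K^{o(1)}$, which is absurd for large $K$. $\square$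

The first half of (b) is Example 2.

## 3. Cores with at most three inversions, and a slide that fails word by word

Take the simplest trip: $A$ starts at the far left and ends at the far right, $\sigma=[\sigma';0,d]$ with $d=n-1$. Every other line is crossed, so the gap path has $d$ steps from $0$ to $d$ and must be $0,1,\dots,d$. With $E=\ell(\sigma')$, Lemma 1 says that a reduced word of $\sigma$ is a reduced word $s_{v_1}\cdots s_{v_E}$ of $\sigma'$ together with *slots*
$$0\le i_1\le i_2\le\cdots\le i_E\le d,\qquad i_h\ne v_h\ \text{ for all }h, \tag{1}$$
where $i_h$ is the gap of $A$ when the $h$-th letter is performed.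

**$E=0$.** There is one word: $\operatorname{red}(\sigma)=1$.

**$E=1$.** If $\sigma'=s_p$, there are $d+1$ slots and one is forbidden: $\operatorname{red}(\sigma)=d=n-1$. The value does not depend on $p$.

**$E=2$, distant letters.** Let $\sigma'=s_ps_q$ with $q\ge p+2$. Both orders of the two letters are allowed. Put $s_p$ in slot $i\ne p$ and $s_q$ in slot $j\ne q$: there are $d^2$ choices. Each choice with $i\ne j$ gives one word, and each with $i=j$ gives two. There are $d+1-2=d-1$ choices with $i=j$. So $\operatorname{red}(\sigma)=d^2+d-1$, again independent of $p$ and $q$.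

**Where counting permutations stops.** A sensible first plan for the upper bound in (b) is to count the permutations $\sigma\in S_n$ with $\operatorname{red}(\sigma)\le K$ and $n\le\operatorname{red}(\sigma)$: if there were only about $K^{1/2}$ of them, we would be done. The family just computed rules this out. Here $1\le p<q\le d-1$ and $q\ge p+2$, so there are $\binom{d-2}2$ pairs $(p,q)$. All $d\ge 4$ with $d^2+d-1\le K$ qualify, in particular all $4\le d\le\sqrt K-1$, and $n=d+1\le d^2+d-1$. Summing $\binom{d-2}{2}$ over these $d$ gives on the order of $K^{3/2}$ permutations, more than the number of integers up to $K$. Yet they give at most $\sqrt K$ different *values*, because $p$ and $q$ do not enter the value. So one must prove that the placement of the core among the idle lines has no influence.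

**Where sliding word by word stops.** One would next try to prove this for each reduced word of $\sigma'$ separately: fix the word, slide its letters from $p$ to $p+1$, and match up the slots. Try the core $321$. Let $\sigma'$ be the permutation in $S_d$ that reverses the lines $p,p+1,p+2$; its reduced words are $s_ps_{p+1}s_p$ and $s_{p+1}s_ps_{p+1}$. Put $x=p$, $y=d-p$, $T=\binom{d+3}3$, the last being the number of weakly increasing triples of slots. For the first word we exclude $i_1=p$, $i_2=p+1$, $i_3=p$. These conditions hold for $\binom{y+2}2$, $(x+2)y$ and $\binom{x+2}2$ triples respectively. The first two hold together for $y$ triples, the first and third for $1$, the last two for none. Hence the number of slot choices is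
$$T-\binom{y+2}2-(x+2)y-\binom{x+2}2+y+1=T-\frac{d^2}2-\frac{3x+5y}2-1 .$$
For the second word we exclude $i_1=p+1$, $i_2=p$, $i_3=p+1$, which gives
$$T-\binom{y+1}2-(x+1)(y+1)-\binom{x+3}2+(x+1)+1=T-\frac{d^2}2-\frac{5x+3y}2-2 .$$
Each count depends on $p$. For $d=4$ the counts are $17,18$ when $p=1$ and $18,17$ when $p=2$. So no slide can preserve the count of a fixed word. Only the *sum*
$$2T-d^2-4d-3$$
is independent of $p$. (For $d=3$ the sum is $40-9-12-3=16=\operatorname{red}(4321)$; for $d=4$ it is $35$.) The two words are related by a braid move, so the invariance must come from the braid relation. This is why we shall pass to an algebra in which all reduced words of $\sigma'$ are added up, and prove there that certain elements commute.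

## 4. Linear extensions, restriction, isolated lines

This section collects three elementary tools. Let $G(\sigma)$ be the graph whose vertices are the lines and whose edge set is $\mathrm{Inv}(\sigma)$; let $\Delta(\sigma)$ be its maximum degree. The map $x\mapsto\sigma^{-1}(x)$ shows $G(\sigma)\cong G(\sigma^{-1})$: if $x<y$ and $y$ is left of $x$ in $\sigma$, then $\sigma^{-1}(y)<\sigma^{-1}(x)$, and in $\sigma^{-1}$ the larger of these stands at position $x$, left of the smaller, which stands at position $y$.

Write $x\prec y$ if $x<y$ and $x$ is left of $y$ in $\sigma$. This is a partial order, being the intersection of two linear orders. Its incomparable pairs are exactly the inversions of $\sigma$. Also $\mathrm{Inv}(\tau)\subseteq\mathrm{Inv}(\sigma)$ if and only if every non-inversion of $\sigma$ is a non-inversion of $\tau$, that is, if and only if $\tau$ is a linear extension of $\prec$. For $\sigma=3412$ the relations are $1\prec2$ and $3\prec4$, and the six linear extensions are the arrangements with $1$ left of $2$ and $3$ left of $4$.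

**Fact 4.** If $\mathrm{Inv}(\tau)\subseteq\mathrm{Inv}(\sigma)$, there is a chain from $\tau$ to $\sigma$.

**Proof.** If $\tau\ne\sigma$, there are $x,y$ with $x$ immediately left of $y$ in $\tau$ but $y$ left of $x$ in $\sigma$. If $x>y$, then $\{x,y\}$ is an inversion of $\tau$ and not of $\sigma$, a contradiction. So $x<y$, and swapping them creates the inversion $\{x,y\}\in\mathrm{Inv}(\sigma)$. The hypothesis still holds and $\ell(\tau)$ has grown; iterate. $\square$

**Fact 5.** For a set $S$ of lines, $\operatorname{red}(\sigma|_S)\le\operatorname{red}(\sigma)$, where $\sigma|_S$ is the restriction of the arrangement to $S$.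

**Proof.** Restricting a chain for $\sigma$ to $S$ and omitting repetitions gives a chain for $\sigma|_S$. We show that this map is onto. Let $\tau_0=\mathrm{id}_S,\tau_1,\dots,\tau_r=\sigma|_S$ be a chain. We build a preimage backward. Suppose we have $\omega$ with $\mathrm{Inv}(\omega)\subseteq\mathrm{Inv}(\sigma)$ and $\omega|_S=\tau_j$; start with $\omega=\sigma$, $j=r$. Let $\tau_j$ arise from $\tau_{j-1}$ by swapping $x<y$. So $y$ is immediately left of $x$ in $\tau_j$, and the segment of $\omega$ from $y$ to $x$ contains no other element of $S$. Sort this segment increasingly. The result $\omega'$ has $\mathrm{Inv}(\omega')\subseteq\mathrm{Inv}(\omega)$ and $\omega'|_S=\tau_{j-1}$. By Fact 4 there is a chain $\omega'\to\omega$; its restriction to $S$ goes from $\tau_{j-1}$ to $\tau_j$ and only creates inversions, so it is the single swap of $x$ and $y$. Continue with $\omega'$ and $j-1$. At $j=0$ prepend a chain from $\mathrm{id}$ to the current arrangement; its restriction to $S$ is constant. $\square$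

**Fact 6.** Deleting an isolated vertex $x$ of $G(\sigma)$ does not change $\operatorname{red}$.

**Proof.** The line $x$ is inverted with nothing in $\sigma$, hence with nothing in any arrangement of a chain for $\sigma$. So in all of them the lines $<x$ are left of $x$ and the lines $>x$ are right of $x$. Neither $x$ nor a pair on opposite sides of $x$ is ever swapped, so deleting $x$ turns chains for $\sigma$ into chains for $\sigma$ without $x$. Conversely, a pair $u<x<v$ is not inverted in $\sigma$, so a chain for the deleted arrangement never swaps it. The lines $<x$ therefore always occupy the first positions, and $x$ can be reinserted after them. $\square$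

## 5. Inversions away from the busiest line

This section bounds the size of the core: if $\operatorname{red}(\sigma)\le K$, then all but $O(\log K)$ inversions involve one single line.

**Lemma 7.** $\operatorname{red}(\sigma)\ge2^{(\ell(\sigma)-\Delta(\sigma))/4}$.

**Proof.** Induct on $\ell$, and put $h=\ell-\Delta$, a quantity which is the same for $\sigma$ and $\sigma^{-1}$. If $\sigma=\mathrm{id}$, the claim is $1\ge1$.

**Step 1: at least two descents.** A descent of $\sigma$ is an $i$ with $\sigma(i)>\sigma(i+1)$. The last letter of a reduced word must be $s_i$ for a descent $i$, so $\operatorname{red}(\sigma)=\sum_i\operatorname{red}(\sigma s_i)$ over the descents. Since $\mathrm{Inv}(\sigma s_i)$ is $\mathrm{Inv}(\sigma)$ minus one pair, $\ell$ drops by $1$ and $\Delta$ does not increase, so $h(\sigma s_i)\ge h-1$. With two or more descents, $\operatorname{red}(\sigma)\ge2\cdot2^{(h-1)/4}\ge2^{h/4}$. If $\sigma^{-1}$ has at least two descents, apply this to $\sigma^{-1}$.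

**Step 2: what remains is a rectangle.** Now suppose that $\sigma$ and $\sigma^{-1}$ have exactly one descent each. Let $r$ be the descent of $\sigma$; label a value $L$ if its position is $\le r$ and $R$ otherwise. Within each half the entries increase, so $v+1$ is left of $v$ if and only if $v$ is labeled $R$ and $v+1$ is labeled $L$. The values $v$ with $v+1$ left of $v$ are the descents of $\sigma^{-1}$. So the label word on the values $1,\dots,n$ contains the factor $RL$ exactly once, which means it is $L^pR^bL^aR^q$ with $a,b\ge1$ and $p,q\ge0$. Hence
$$\sigma=1\cdots p,\ (p+b+1)\cdots(p+b+a),\ (p+1)\cdots(p+b),\ (p+a+b+1)\cdots n .$$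
The inversions are all pairs of one of the $a$ lines of the second group and one of the $b$ lines of the third. So $\ell=ab$ and $\Delta=\max(a,b)$. Taking inverses exchanges $a$ and $b$, so assume $a\le b$; then $h=(a-1)b$. If $a=1$, then $h=0$ and there is nothing to prove. Let $a\ge2$, so also $b\ge2$.

**Step 3: Catalan many words for two lines.** Lines $y_1<\dots<y_a$ stand right of $x_1<\dots<x_b$ and have to cross them all to the left. First move $y_1,y_2$ across all the $x$'s. A sequence of these $2b$ moves is possible exactly when at every time $y_1$ has made at least as many moves as $y_2$, so there are $\mathrm{Cat}(b)$ of them. Then treat $y_3,y_4$ likewise, and so on; if $a$ is odd, the last line moves alone. Since $\mathrm{Cat}(1)=1$ and $\mathrm{Cat}(b+1)/\mathrm{Cat}(b)=\frac{4b+2}{b+2}\ge2$ for $b\ge1$, we have $\mathrm{Cat}(b)\ge2^{b-1}$. With $b-1\ge b/2$ and $\lfloor a/2\rfloor\ge(a-1)/2$,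
$$\operatorname{red}(\sigma)\ge2^{(b-1)\lfloor a/2\rfloor}\ge2^{(b/2)(a-1)/2}=2^{h/4}.\qquad\square$$

## 6. Matchings of inversions

The bound $O(\log K)$ on the number of inversions of the core would still allow too many cores. A large matching of inversions forces many more words.

**Lemma 8.** If $G(\sigma)$ has a matching of size $t$, then $\operatorname{red}(\sigma)\ge t!$.

One would like to place the $t$ pairs side by side in some intermediate arrangement and then swap them in all $t!$ orders. An arbitrary matching need not allow this. For $\sigma=3412$ and the matching $\{1,4\},\{2,3\}$ the relation $1\prec2$ wants the first pair left of the second, and $3\prec4$ wants the opposite. The matching $\{1,3\},\{2,4\}$ works. Observe that $1\cdot3+2\cdot4=11>10=1\cdot4+2\cdot3$; the proof chooses the matching by this quantity.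

**Proof.** By Fact 5, restricting to the endpoints of the matching, we may assume $n=2t$ and that the matching is perfect. Among all perfect matchings $M$ of $G(\sigma)$ choose one that maximizes $\Phi(M)=\sum_{\{x,y\}\in M}xy$. For distinct $P,P'\in M$ write $P\to P'$ if some element of $P$ is $\prec$ some element of $P'$. The two elements of each $P\in M$ are incomparable.

**Step 1: a shortest cycle of $\to$ uses both elements of each pair.** We want to show that $\to$ has no cycles. Suppose it has, and take a shortest one, $P_1\to\dots\to P_s\to P_1$ with $s\ge2$, indices mod $s$, and choose $y_j\in P_j$, $x_{j+1}\in P_{j+1}$ with $y_j\prec x_{j+1}$. First note that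
$$y_{j-1}\prec x_{j+1}\ \text{ is impossible for every } j. \tag{2}$$
Indeed, if $s=2$, both elements lie in $P_{j-1}=P_{j+1}$, whose elements are incomparable; if $s\ge3$, then $P_{j-1}\to P_{j+1}$ and omitting $P_j$ gives a shorter cycle. If $x_j=y_j$, then $y_{j-1}\prec x_j=y_j\prec x_{j+1}$, contradicting (2). So $P_j=\{x_j,y_j\}$ with $x_j\ne y_j$ for every $j$.

**Step 2: the pairs can be re-matched.** We show that $y_{j-1},y_j$ are incomparable, and so are $x_{j-1},x_j$. If $y_j\prec y_{j-1}$, then $y_j\prec y_{j-1}\prec x_j$, comparable elements in $P_j$, a contradiction. If $y_{j-1}\prec y_j$, then $y_{j-1}\prec y_j\prec x_{j+1}$, contradicting (2). If $x_j\prec x_{j-1}$, then $y_{j-1}\prec x_j\prec x_{j-1}$, comparable elements in $P_{j-1}$, a contradiction. If $x_{j-1}\prec x_j$, then $y_{j-2}\prec x_{j-1}\prec x_j$, contradicting (2) with $j$ replaced by $j-1$.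

**Step 3: maximality excludes the cycle.** By Step 2, replacing $P_{j-1},P_j$ by $\{y_{j-1},y_j\},\{x_{j-1},x_j\}$ gives another perfect matching of $G(\sigma)$. The change of $\Phi$ is
$$y_{j-1}y_j+x_{j-1}x_j-x_{j-1}y_{j-1}-x_jy_j=(y_{j-1}-x_j)(y_j-x_{j-1}).$$
It is $\le0$ by maximality, and $y_{j-1}<x_j$ because $y_{j-1}\prec x_j$. So $y_j\ge x_{j-1}$, and therefore $x_{j-1}\le y_j<x_{j+1}$. This holds for all $j$ mod $s$. Iterating $x_j<x_{j+2}<x_{j+4}<\cdots$ around the cycle, after $s$ steps we get $x_j<x_j$, a contradiction. So $\to$ has no cycles.

**Step 4: the $t!$ chains.** List the pairs in an order compatible with $\to$. Writing each pair in increasing order gives an arrangement $\tau$, and writing each in decreasing order gives $\tau'$. Both are linear extensions of $\prec$: if $u\prec v$, then $u,v$ lie in different pairs $P\to P'$, so $u$ is left of $v$. Hence $\mathrm{Inv}(\tau),\mathrm{Inv}(\tau')\subseteq\mathrm{Inv}(\sigma)$. The $t$ swaps that lead from $\tau$ to $\tau'$ act on disjoint adjacent positions and each creates an inversion, so they may be performed in any order: $t!$ chains from $\tau$ to $\tau'$.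 Extend all of them by one fixed chain $\mathrm{id}\to\tau$ and one fixed chain $\tau'\to\sigma$ from Fact 4. $\square$

## 7. A polynomial that commutes with $U$ in the nilCoxeter algebra

We now prepare the block slide. The *nilCoxeter algebra* $\mathcal N$ is the $\mathbb Q$-algebra with generators $u_1,\dots,u_q$ and relations
$$u_i^2=0,\qquad u_iu_j=u_ju_i\ (|i-j|\ge2),\qquad u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}.$$

**The basis.** For $w\in S_{q+1}$ let $u_w$ be the product of the $u_i$ along a reduced word of $w$. This is well defined, since by the theorem of Matsumoto and Tits any two reduced words of $w$ are connected by braid moves. Products along non-reduced words vanish: in such a word take the shortest non-reduced prefix $w\,s_i$, with $w$ reduced. Then $\ell(ws_i)<\ell(w)$, so $w$ has a reduced word ending in $s_i$, and the product contains $u_i^2=0$. So the $u_w$ span $\mathcal N$. They are independent because $\mathcal N$ acts from the right on $\mathbb Q[S_{q+1}]$ by $w\cdot u_i=ws_i$ if $\ell(ws_i)>\ell(w)$ and $0$ otherwise. The relations hold: $w\cdot u_i^2=0$ is clear, and applying the letters of either side of another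 relation to $w$ gives the same element of $S_{q+1}$ if the total length gain is the number of letters, a condition that is the same for both sides, and $0$ otherwise. Since $\mathrm{id}\cdot u_w=w$, the $u_w$ are independent.

So $u_xu_y=u_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$, and $u_xu_y=0$ otherwise. With $U=\sum_iu_i$, the coefficient of $u_w$ in $U^{\ell(w)}$ is $\operatorname{red}(w)$. For $q=2$, the algebra has the basis $1,u_1,u_2,u_1u_2,u_2u_1,u_1u_2u_1$, and $U^3=2u_1u_2u_1$ corresponds to $\operatorname{red}(321)=2$.

**Lemma 9.** Let $\lambda$ be a central indeterminate. Then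
$$P(\lambda)=(\lambda-U+u_q)(\lambda-U+u_{q-1})\cdots(\lambda-U+u_1)\in\mathcal N[\lambda]$$
commutes with $U$.

For $q=1$, $P=\lambda$. For $q=2$, $P=(\lambda-u_1)(\lambda-u_2)=\lambda^2-\lambda U+u_1u_2$, and the lemma says $u_1u_2U=u_1u_2u_1$ equals $Uu_1u_2=u_2u_1u_2$, which is the braid relation. For $q=0$, $P=1$.

**Proof.** For $1\le i\le j\le q$ define iterated commutators $a_{i,i}=u_i$ and $a_{i,j}=[u_j,a_{i,j-1}]$; put $a_{i,j}=0$ if $i<1$ or $j>q$, and $u_0=u_{q+1}=0$. Note that $a_{i,j}$ lies in the subalgebra generated by $u_i,\dots,u_j$.

**Step 1: a shifting rule for $a_{i,j}$.** We claim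
$$(u_i+\dots+u_{j-1})\,a_{i,j}=a_{i,j}\,(u_{i+1}+\dots+u_j). \tag{3}$$
Induct on $j-i$. For $j=i$ both sums are empty. For $j=i+1$ we have $a_{i,i+1}=u_{i+1}u_i-u_iu_{i+1}$, and the sides are $u_iu_{i+1}u_i$ and $u_{i+1}u_iu_{i+1}$, which agree. Now let $j\ge i+1$, assume (3) for $(i,j)$, and prove it for $(i,j+1)$. Write
$$u=u_j,\quad v=u_{j+1},\quad b=a_{i,j-1},\quad a=a_{i,j}=ub-bu,\quad W=u_i+\dots+u_{j-1},\quad W'=u_{i+1}+\dots+u_j .$$
Then $a_{i,j+1}=va-av$, the element $v$ commutes with $W$ and $b$, $[v,W']=[v,u]$, and $Wa=aW'$ by assumption. First,
$$W(va-av)-(va-av)W'=vaW'-aW'v-vaW'+avW'=a[v,W']=a(vu-uv).$$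
Second, $u(va-av)-(va-av)v=uva-uav-vav$, using $v^2=0$. So
$$(W+u)(va-av)-(va-av)(W'+v)=avu-auv+uva-uav-vav .$$
Using $u^2=v^2=0$ and $vb=bv$,
$$avu=ubvu-buvu,\quad auv=ubuv,\quad uva=uvub-ubvu,\quad uav=-ubuv,\quad vav=vuvb-bvuv .$$
Substituting, the terms $ubvu$ and $ubuv$ cancel and what remains is
$$-buvu+uvub-vuvb+bvuv=b(vuv-uvu)+(uvu-vuv)b=0$$
by the braid relation. This proves (3).

**Step 2: commutators of $a_{i,j}$ with the generators.** If $l\le i-2$ or $l\ge j+2$, then $[u_l,a_{i,j}]=0$. By definition $[u_{j+1},a_{i,j}]=a_{i,j+1}$. Finally $[u_{i-1},a_{i,j}]=-a_{i-1,j}$: indeed $a_{i,j}=\mathrm{ad}\,u_j\cdots\mathrm{ad}\,u_{i+1}(u_i)$, where $\mathrm{ad}\,u(x)=[u,x]$. The map $\mathrm{ad}\,u_{i-1}$ commutes with $\mathrm{ad}\,u_l$ for $l\ge i+1$, and $[u_{i-1},u_i]=-\mathrm{ad}\,u_i(u_{i-1})$. (With the conventions above these formulas also hold for $i=1$ and $j=q$.) By (3),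
$$[u_i+\dots+u_j,\,a_{i,j}]=u_ja_{i,j}-a_{i,j}u_i .$$
Put $y=\lambda-U$ and $B_k=y+u_k$. Then
$$B_ja_{i,j}-a_{i,j}B_i=-[U,a_{i,j}]+[u_i+\dots+u_j,a_{i,j}]=-[u_{i-1},a_{i,j}]-[u_{j+1},a_{i,j}]=a_{i-1,j}-a_{i,j+1}. \tag{4}$$

**Step 3: a telescoping sum.** We want $[y,P]=0$. Let $A_{>j}=B_qB_{q-1}\cdots B_{j+1}$ and $A_{<i}=B_{i-1}\cdots B_1$, and for $r\ge0$ put
$$Y_r=\sum_{1\le i,\ j=i+r\le q}A_{>j}\,(B_ja_{i,j}-a_{i,j}B_i)\,A_{<i}.$$
Since $A_{>j}B_j=A_{>j-1}$ and $B_iA_{<i}=A_{<i+1}$,
$$Y_r=\sum_{j=i+r}\big(A_{>j-1}a_{i,j}A_{<i}-A_{>j}a_{i,j}A_{<i+1}\big). \tag{5}$$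
On the other hand, by (4),
$$Y_r=\sum_{j=i+r}\big(A_{>j}a_{i-1,j}A_{<i}-A_{>j}a_{i,j+1}A_{<i}\big).$$
Rename $i-1$ as $i$ in the first sum and $j+1$ as $j$ in the second. The boundary terms contain $a_{0,j}=0$ or $a_{i,q+1}=0$, so
$$Y_r=\sum_{j=i+r+1}\big(A_{>j}a_{i,j}A_{<i+1}-A_{>j-1}a_{i,j}A_{<i}\big)=-Y_{r+1}$$
by (5). The sum $Y_q$ is empty, so $Y_q=0$ and hence $Y_0=0$. But $a_{i,i}=u_i$ and $B_iu_i-u_iB_i=[y,u_i]=[y,B_i]$, so
$$Y_0=\sum_iA_{>i}\,[y,B_i]\,A_{<i}=[y,B_q\cdots B_1]=[y,P]=-[U,P].\qquad\square$$

## 8. Reordering the blocks that the line crosses

**Definition (cut).** A cut of $\sigma'\in S_{n-1}$ is a number $c\in\{0,\dots,n-1\}$ with $\sigma'(\{1,\dots,c\})=\{1,\dots,c\}$. For example $2\,1\,3\,5\,4$ has the cuts $0,2,3,5$.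

If $c$ is a cut, no line $\le c$ is inverted with a line $>c$. So in every chain for $\sigma'$ the lines $\le c$ stay in positions $\le c$, and no reduced word of $\sigma'$ uses $s_c$. We write $\oplus$ for the direct sum: $21\oplus1\oplus21=21354$.

**Lemma 10.** Let $\sigma=[\sigma';a,z]$ and $\sigma'=\alpha\oplus\gamma_1\oplus\cdots\oplus\gamma_p\oplus\beta$ with $p\ge1$ and each $\gamma_j$ of positive size ($\alpha,\beta$ may be empty). Let $c_0<\dots<c_p$ be the corresponding cuts, $\gamma_j$ occupying positions $c_{j-1}+1,\dots,c_j$, and suppose $a\le c_0$ and $c_p\le z$. For any permutation $\pi$ of $\{1,\dots,p\}$, the permutation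
$$\sigma^\pi=[\alpha\oplus\gamma_{\pi(1)}\oplus\cdots\oplus\gamma_{\pi(p)}\oplus\beta;\,a,z]$$
satisfies $\operatorname{red}(\sigma^\pi)=\operatorname{red}(\sigma)$.

**Proof.** **Step 1: the gap path is forced between $c_0$ and $c_p$.** Every $\gamma$-line starts right of $A$, because $a\le c_0$, and ends left of $A$, because $c_p\le z$. So it is inverted with $A$. The $\alpha$- and $\beta$-lines have the same starting and final positions in $\sigma'$ and in $(\sigma^\pi)'$. So the degree $d$ of $A$, which is $c_p-c_0$ plus the number of $\alpha$- and $\beta$-lines inverted with $A$, is the same for $\sigma$ and $\sigma^\pi$.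

In every chain for $\sigma$, the arrangement with $A$ deleted has the $\alpha$-lines in positions $\le c_0$, then the $\gamma_1$-lines, and so on. A step of $A$ between gaps $k$ and $k+1$ with $c_0\le k<c_p$ swaps $A$ with the line in deleted position $k+1$, a $\gamma$-line. That line crosses $A$ only once, from right to left, so the step is $+1$. The path goes from $a\le c_0$ to $z\ge c_p$, hence uses each edge $\{k,k+1\}$ with $c_0\le k<c_p$ exactly once, upward. So the gap path consists of a path $\mathbf p_1$ from $a$ to $c_0$ inside $[0,c_0]$, then $c_0,c_0+1,\dots,c_p$, then a path $\mathbf p_2$ from $c_p$ to $z$ inside $[c_p,n-1]$, where $\mathbf p_1,\mathbf p_2$ have total length $d-(c_p-c_0)$.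

**Step 2: the count as a coefficient.** We rewrite Lemma 1 in an algebra. Let $J=\{1,\dots,n-2\}\setminus\{c_0,\dots,c_p\}$; reduced words of $\sigma'$ use only letters $s_i$ with $i\in J$. In the nilCoxeter algebra of $S_{n-1}$ let $\mathcal N_J$ be the subalgebra generated by the $u_i$ with $i\in J$. Its basis is formed by the $u_x$ with $x\in S_J$, the subgroup generated by the $s_i$, $i\in J$, which is the direct product of the symmetric groups on the blocks of positions. Generators of different blocks have indices differing by at least $2$, so they commute, and lengths in $S_J$ add over the blocks. So $\mathcal N_J$ is the tensor product of commuting nilCoxeter algebras $\mathcal N_\alpha,\mathcal N_1,\dots,\mathcal N_p,\mathcal N_\beta$. Let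
$$U=\sum_{i\in J}u_i=U_\alpha+\sum_jU_j+U_\beta$$
be the corresponding decomposition. In this proof put $u_k:=0$ for $k\notin J$, and let
$$R_k=(1-U+u_k)^{-1}=\sum_{l\ge0}(U-u_k)^l .$$
The inverse exists since $U-u_k$ is nilpotent: products of more generators than the maximal length in $S_J$ vanish. The right side is the sum, over all words in $J$ that avoid $k$, of the corresponding products. So for a fixed gap path the coefficient of $u_{\sigma'}$ in $R_{k_0}R_{k_1}\cdots R_{k_d}$ is the number of tuples $(W_0,\dots,W_d)$ allowed in Lemma 1. With Step 1,
$$\operatorname{red}(\sigma)=[u_{\sigma'}]\sum_{\mathbf p_1,\mathbf p_2}X_{\mathbf p_1}\,\big(R_{c_0+1}R_{c_0+2}\cdots R_{c_p-1}\big)\,Y_{\mathbf p_2}. \tag{6}$$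
Here $X_{\mathbf p_1}$ is the product of the $R_k$ over the gaps of $\mathbf p_1$ including its last gap $c_0$, $Y_{\mathbf p_2}$ is the product over the gaps of $\mathbf p_2$ including its first gap $c_p$, and the sum is over all pairs of paths as in Step 1. (Every such pair is included, since any gap path with $d$ steps is allowed in Lemma 1.)

**Step 3: the middle factor does not see the order of the blocks.** Since $u_{c_j}=0$, we have $R_{c_j}=R:=(1-U)^{-1}$. So the middle factor in (6) is
$$D_1RD_2R\cdots RD_p,\qquad D_j=R_{c_{j-1}+1}R_{c_{j-1}+2}\cdots R_{c_j-1},$$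
with $D_j=1$ if $\gamma_j$ has size $1$. We show that the $D_j$ commute with $R$ and with each other. Let $P_j=D_j^{-1}$. It is the product, in descending order of $k$ over $c_{j-1}<k<c_j$, of
$$1-U+u_k=w_j-U_j+u_k,\qquad w_j:=1-(U-U_j).$$
The element $w_j$ commutes with $\mathcal N_j$, so $\lambda\mapsto w_j$ defines a homomorphism $\mathcal N_j[\lambda]\to\mathcal N_J$, and $P_j$ is the image of the polynomial of Lemma 9 for $\mathcal N_j$. That polynomial commutes with $U_j$, hence so does each of its coefficients. Thus
$$P_j=\sum_ip_i^{(j)}w_j^i,\qquad p_i^{(j)}\in\mathcal N_j\ \text{ commuting with } U_j .$$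
Now $p_i^{(j)}$ also commutes with everything in the other tensor factors: with $U_\alpha,U_\beta$, with $U_{j'}$ and with $p_{i'}^{(j')}$ for $j'\ne j$. Moreover $U_\alpha,U_\beta,U_1,\dots,U_p$ commute with each other, and each $w_{j'}$ is $1$ minus a sum of some of them. Hence $P_j$ commutes with $U$ and with every $P_{j'}$. So the $D_j$ commute with $R$ and with each other, and the middle factor equals
$$R^{p-1}\,D_1D_2\cdots D_p \tag{7}$$
with the factors $D_j$ in any order.

**Step 4: transport to $\sigma^\pi$.** Let $\Theta$ be the map from $\mathcal N_J$ to the corresponding algebra for $\sigma^\pi$ that permutes the tensor factors $\mathcal N_1,\dots,\mathcal N_p$ according to $\pi$, shifting the indices, and fixes $\mathcal N_\alpha,\mathcal N_\beta$. It is an algebra isomorphism that maps basis to basis and $u_{\sigma'}$ to $u_{(\sigma^\pi)'}$. It maps $U$, $R$ and each $D_j$ to the corresponding elements for $\sigma^\pi$. It also maps $X_{\mathbf p_1}$ and $Y_{\mathbf p_2}$ to the corresponding elements with the same paths, because these paths only involve gaps $\le c_0$ or $\ge c_p$, where the blocks have not moved. The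 sums in (6) for $\sigma$ and $\sigma^\pi$ run over the same paths, since $a,z,c_0,c_p,d$ are the same, and by (7) the middle factors correspond. So the two coefficients are equal. $\square$

In particular, a block of size $1$ contributes $D_j=1$, so sliding a block past an idle line amounts to $D_jR=RD_j$. For the core $321$ of Section 3 this is the case $q=2$ of Lemma 9.

## 9. Idle lines enter only through their number

Now let $\sigma\in S_n$ be arbitrary, and let $A$ be a line of maximum degree in $G(\sigma)$. Replacing $\sigma$ by $\sigma^{-1}$ if necessary, which preserves $\operatorname{red}$ and carries $A$ to a line of maximum degree, write $\sigma=[\sigma';a,z]$ with $a\le z$. Put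
$$E:=\ell(\sigma')=\ell(\sigma)-\Delta(\sigma).$$

**Definition (trivial positions and the data of $\sigma$).** A position $i\in\{1,\dots,n-1\}$ of $\sigma'$ is *trivial* if $i-1$ and $i$ are both cuts of $\sigma'$; equivalently, the line there is isolated in $G(\sigma')$. It is *bulk* trivial if moreover $a<i\le z$, and *outer* trivial if it is trivial but not bulk. Let $g\le n$ be the number of bulk trivial positions, let $\rho\in S_m$ be $\sigma'$ with all trivial positions deleted, and let $a',z'$ be the numbers of nontrivial positions $\le a$ and $\le z$ respectively.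

**Example 3.** Let $\sigma=3\,1\,4\,5\,7\,6\,2\,8$. The line $A=2$ has the maximum degree $5$, and $\sigma=[\sigma';1,6]$ with $\sigma'=2134657=21\oplus1\oplus1\oplus21\oplus1$. The cuts are $0,2,3,4,6,7$; the trivial positions are $3,4$ (bulk) and $7$ (outer). So $g=2$, $\rho=2143$, $a'=1$, $z'=4$, and $E=2$.

**Lemma 11.** $\operatorname{red}(\sigma)$ is determined by $(\rho,a',z',g)$.

**Proof.** **Step 1: outer trivial lines can be deleted.** The line at an outer trivial position $i$ starts and ends in deleted position $i$, with $i\le a\le z$ or $i>z\ge a$. So it is on the same side of $A$ at start and end, is not inverted with $A$, and is isolated in $G(\sigma)$. By Fact 6 all such lines may be deleted. If $g=0$, the result is $\operatorname{red}(\sigma)=\operatorname{red}([\rho;a',z'])$.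

**Step 2: bulk trivial lines can be gathered.** Let $g\ge1$. Let $c_0$ be the least cut $\ge a$ and $c_p$ the greatest cut $\le z$. If $i$ is bulk trivial, then $i-1\ge a$ and $i\le z$ are cuts, so $c_0<i\le c_p$; in particular $c_0<c_p$. Conversely, a trivial position $i$ in $(c_0,c_p]$ satisfies $a<i\le z$ and is bulk. Apply Lemma 10 to the indecomposable components of $\sigma'$ between $c_0$ and $c_p$: without changing $\operatorname{red}$ we may move the $g$ trivial components directly after $c_0$, keeping the order of the other components. This changes nothing in positions $\le a$, and it preserves the number of nontrivial positions $\le z$, because only positions in $(c_0,c_p]$ are rearranged and $c_p\le z$. The outer trivial positions lie outside $(c_0,c_p]$ and are untouched. Deleting their lines as in Step 1 yields $[\hat\rho;a',z'+g]$, where $\hat\rho$ is $\rho$ with $g$ trivial components inserted at the cut $c_0'$ of $\rho$ that corresponds to $c_0$, that is, $c_0'$ is the number of nontrivial positions $\le c_0$.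

**Step 3: the place of insertion is determined by $\rho$ and $a'$.** We show that $c_0'$ is the least cut of $\rho$ that is $\ge a'$. If $a$ is a cut of $\sigma'$, then $c_0=a$ and $c_0'=a'$. Otherwise $a$ lies in the interior of an indecomposable component of $\sigma'$, of size $\ge2$, that ends at $c_0$. This component survives in $\rho$, with $a'$ in its interior and $c_0'$ as its end, so no cut of $\rho$ lies in $[a',c_0')$. Hence $\operatorname{red}(\sigma)=\operatorname{red}([\hat\rho;a',z'+g])$ depends only on $(\rho,a',z',g)$. $\square$

In Example 3, $c_0=2$ and $c_p=6$. The trivial components already follow $c_0$, and $\operatorname{red}(\sigma)=\operatorname{red}([213465;1,6])$.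

The next lemma bounds $g$ when $\operatorname{red}$ is bounded.

**Lemma 12.** $\operatorname{red}(\sigma)\ge\binom{g+E}{E}$.

**Proof.** If $g=0$, the right side is $1$. Let $g\ge1$. Rearrange as in Step 2 of Lemma 11, which changes neither $\operatorname{red}$ nor $E$. So we may assume $\sigma'=\alpha\oplus\mathrm{id}_g\oplus\beta$ with $\alpha\in S_{c_0}$, $a\le c_0$ and $z\ge c_0+g$. (We no longer need that $A$ has maximum degree.) Start at $\mathrm{id}$ and move $A$ right from gap $a$ to gap $c_0$. Then perform any shuffle of the $g$ moves of $A$ from gap $c_0$ to gap $c_0+g$ with the letters of any reduced word of $\sigma'$. These letters avoid the cuts $c_0,\dots,c_0+g$, so every move is possible.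

All inversions created lie in $\mathrm{Inv}(\sigma)$: those among lines other than $A$ lie in $\mathrm{Inv}(\sigma')$. A line crossed by $A$ starts right of $A$ and ends in a position $\le c_0+g\le z$ of $\sigma'$, hence left of $A$. So Fact 4 lets us finish with a chain to $\sigma$. Different shuffles and different reduced words of $\sigma'$ give different chains, so $\operatorname{red}(\sigma)\ge\binom{g+E}E\operatorname{red}(\sigma')\ge\binom{g+E}{E}$. $\square$

## 10. How many cores there are

**Lemma 13.** There are $C_0,K_0$ such that for $K\ge K_0$ the number of triples $(\rho,a',z')$ arising from all $\sigma$ (of any size) with $\operatorname{red}(\sigma)\le K$ is at most $\frac12K^{\eta(K)}$.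

**Proof.** Write $\lg=\log_2$, $\Lambda=\lg K$, $\mathrm e=2.718\ldots$, and let $K$ be large.

**Step 1: the core is small.** By Lemma 7, $\ell(\rho)=E\le4\Lambda$. The graph $G(\rho)$ has no isolated vertices, so $m\le2\ell(\rho)\le8\Lambda$.

**Step 2: the core has a small vertex cover.** Let $t$ be the maximum size of a matching of $G(\rho)$, which is an induced subgraph of $G(\sigma)$. By Lemma 8, $(t/\mathrm e)^t\le t!\le K=2^\Lambda$, so $t\lg(t/\mathrm e)\le\Lambda$ if $t\ge1$. The function $x\lg(x/\mathrm e)$ has derivative $\lg x$, so it increases for $x>1$. At $x=2\Lambda/\lg\Lambda$ its value is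
$$\frac{2\Lambda}{\lg\Lambda}\big(\lg\Lambda+1-\lg\lg\Lambda-\lg\mathrm e\big)>\Lambda$$
for large $K$. Hence $t\le2\Lambda/\lg\Lambda$. The endpoints of a maximum matching form a vertex cover, that is, they meet every edge, since otherwise the matching could be enlarged. So there is a vertex cover of size at most $\tau_0:=\lfloor4\Lambda/\lg\Lambda\rfloor$. Enlarge it to a set $T$ of lines of size exactly $\tau=\min(m,\tau_0)$.

**Step 3: encoding $\rho$.** The lines outside $T$ are pairwise not inverted, so they appear in increasing order. Hence $\rho\in S_m$ is determined by the set $T$, the set of positions of $T$, and the pattern of $\rho$ on $T$, a permutation in $S_\tau$ with at most $r:=\lfloor4\Lambda\rfloor$ inversions. A permutation in $S_\tau$ is determined by its inversion code, a sequence of $\tau$ nonnegative integers whose sum is the number of inversions, and there are $\binom{\tau+r}\tau$ such sequences with sum $\le r$. So for each $m$ the number of $\rho\in S_m$ is at most $\binom m\tau^2\binom{\tau+r}\tau$.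

**Step 4: estimates.** We use $\tau_0\ge2\Lambda/\lg\Lambda$ (as $\lfloor x\rfloor\ge x/2$ for $x\ge1$), the bound $\binom x\tau\le(\mathrm ex/\tau)^\tau$ for $\tau\ge1$, and the fact that $x\mapsto(\mathrm eB/x)^x$ increases on $(0,B]$, since the derivative of $x(1+\ln B-\ln x)$ is $\ln(B/x)\ge0$. For $1\le\tau\le\tau_0\le8\Lambda$ this gives
$$\binom m\tau\le\Big(\frac{8\mathrm e\Lambda}\tau\Big)^\tau\le\Big(\frac{8\mathrm e\Lambda}{\tau_0}\Big)^{\tau_0}\le(4\mathrm e\lg\Lambda)^{\tau_0},$$
$$\binom{\tau+r}\tau\le\binom{\tau_0+r}{\tau_0}\le\Big(\frac{\mathrm e(\tau_0+4\Lambda)}{\tau_0}\Big)^{\tau_0}\le\big(\mathrm e(1+2\lg\Lambda)\big)^{\tau_0}\le(4\mathrm e\lg\Lambda)^{\tau_0}.$$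
For $\tau=0$ these bounds are trivial. So the number of $\rho\in S_m$ is at most
$$(4\mathrm e\lg\Lambda)^{3\tau_0}=2^{3\tau_0\lg(4\mathrm e\lg\Lambda)}\le2^{6\tau_0\lg\lg\Lambda}\le2^{24\Lambda\lg\lg\Lambda/\lg\Lambda}$$
for large $K$. There are at most $(m+1)^2\le(8\Lambda+1)^2$ pairs $(a',z')$ and at most $8\Lambda+1$ values of $m$. The factor $(8\Lambda+1)^3$ is at most $2^{\Lambda\lg\lg\Lambda/\lg\Lambda}$ for large $K$. So there are at most $2^{25\Lambda\lg\lg\Lambda/\lg\Lambda}=K^{25\lg\lg\Lambda/\lg\Lambda}$ triples.

**Step 5: back to natural logarithms.** Since $\Lambda=\log K/\log2$, for large $K$ we have $\log\log K\le\lg\Lambda\le3\log\log K$, hence $\lg\lg\Lambda\le3\log\log\log K$. So the number of triples is at most $K^{75\log\log\log K/\log\log K}$. As $K^{\log\log\log K/\log\log K}\ge2$ for large $K$, the choice $C_0=76$ also absorbs the factor $\frac12$. $\square$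

## 11. Values on small symmetric groups, and the exceptional values

**Proof of Theorem 2(a).** Let $2\le k\le K$ with $n(k)\le N$, and take $\sigma\in S_{n(k)}$ with $\operatorname{red}(\sigma)=k$. By Lemma 11, $k$ is determined by its tuple $(\rho,a',z',g)$, where $0\le g\le n(k)\le N$. By Lemma 13 there are at most $(N+1)\cdot\frac12K^{\eta(K)}\le(N+1)K^{\eta(K)}$ such tuples. $\square$

**Proof of Theorem 2(b).** The bound $n(k)\le k+1$ for $k\ge2$ is Example 2. So the exceptional $k$, those with $n(k)\ne k+1$, are exactly those with $n(k)\le k$.

**Upper bound for the number of exceptions.** Let $2\le k\le K$ with $n(k)\le k$, and let $\sigma\in S_n$ with $\operatorname{red}(\sigma)=k$ and $n\le k$. Take $A,\sigma',a,z,E,g$ as in Section 9 and let $d$ be the degree of $A$. We first show $E\ge2$, and then bound $g$.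

**Step 1: $E=0$ is impossible.** If $\sigma'=\mathrm{id}$, only $A$ moves, through lines in a fixed order, and it crosses each line at most once. So its path is monotone, and there is only one word: $k=1$, a contradiction.

**Step 2: $E=1$ is impossible.** Let $\sigma'=s_p$ with $1\le p\le n-2$. We show $\operatorname{red}(\sigma)\le n-1$, which contradicts $n\le k$.

Suppose first that in some chain $A$ crosses a line $b$ while moving left and a line $c$ while moving right. Since each line crosses $A$ at most once, $b$ starts left of $A$ and ends right of it, and $c$ does the opposite. So $b$ starts left of $c$ and ends right of $c$, and $\{b,c\}$ is the unique inversion of $\sigma'$. As this holds for any such $b$ and $c$, both are unique, and $d=2$. All lines other than $A,b,c$ are then isolated in $G(\sigma)$. Deleting them by Fact 6 leaves three lines that start in the order $b,A,c$ and end in the order $c,A,b$. So $\operatorname{red}(\sigma)=\operatorname{red}(321)=2\le n-1$.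

Otherwise all $A$-steps have the same direction in every chain. This direction is fixed by $\sigma$, so the gap path is determined. A reduced word is then determined by the number $j\in\{0,\dots,d\}$ of $A$-steps before the single non-$A$ step $s_p$, so $\operatorname{red}(\sigma)\le d+1$. If $d\le n-2$, this is at most $n-1$. If $d=n-1$, then $A$ travels from one end to the other and visits every gap, including $p$. At gap $p$ the step $s_p$ is impossible, which excludes one $j$, so again $\operatorname{red}(\sigma)\le n-1$.

**Step 3: counting with $E\ge2$.** By Lemma 12,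
$$\binom{g+2}2\le\binom{g+E}E\le K,$$
since $\binom{g+E}{E}=\binom{g+E}{g}$ does not decrease when $E$ grows. So $(g+1)^2\le(g+1)(g+2)\le2K$, and $g$ takes at most $\sqrt{2K}$ values. By Lemmas 11 and 13 the number of exceptional $k$ is at most
$$\sqrt{2K}\cdot\tfrac12K^{\eta(K)}\le K^{1/2+\eta(K)} .$$

**Lower bound for the number of exceptions.** For $M\ge2$ let $\sigma=(2,3,\dots,M+1,1)\oplus(2,3,1)\in S_{M+4}$. In each summand a single line travels past fixed lines, so each has a unique reduced word, of lengths $M$ and $2$. The letters of the first are among $s_1,\dots,s_M$, and those of the second are $s_{M+2},s_{M+3}$, so they commute with each other. Reduced words of $\sigma$ are the shuffles: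
$$\operatorname{red}(\sigma)=\binom{M+2}2=:k .$$
We have $M+4\le k$: equality holds for $M=2$, and raising $M$ by one raises the left side by $1$ and the right side by $M+2$. So $n(k)\le M+4\le k$, and $k$ is exceptional. For $2\le M\le\lfloor\sqrt{2K}\rfloor-2$ these $k$ are distinct and satisfy $k\le(M+2)^2/2\le K$. So there are at least $\lfloor\sqrt{2K}\rfloor-3\ge\sqrt{2K}-4$ exceptions. $\square$
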